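\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Highly connected subgraphs of $k$-cores}

\begin{abstract}
It was conjectured that for $k\ge 3$ every graph of minimum degree at least $k$ contains a $\lceil k/2\rceil$-connected subgraph. We show that this holds for $k\in\{3,4,5,6,8\}$ and fails for every other $k\ge 3$. More precisely, let $D(c)$ be the least $d$ such that every graph of minimum degree at least $d$ has a $c$-connected subgraph. We prove $D(c)=3c-4$ for $2\le c\le 5$, and we construct, for every $c\ge 3$, a graph of minimum degree at least $\lfloor\frac52(c-1)\rfloor-1$ with no $c$-connected subgraph, so that the conjecture fails by a linear margin. An edge bound of Bernshteyn and Kostochka gives $D(c)\le\lceil\frac{19}6(c-1)\rceil$ for $c\ge 3$.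
\end{abstract}

\section{The question and the answer}

All graphs are finite, simple and nonempty. The \emph{$k$-core} of a graph is its unique maximal subgraph of minimum degree at least $k$; a graph $G$ \emph{is a $k$-core} if it equals its own $k$-core, that is, if its minimum degree $\delta(G)$ is at least $k$. A graph is \emph{$l$-connected} if it has more than $l$ vertices and remains connected after the deletion of any set of fewer than $l$ vertices. Thus an $l$-connected graph is also $l'$-connected for $0\le l'\le l$.

Minimum degree is a local measure of density and connectivity a global one. Every $l$-connected graph is an $l$-core. The converse is false, because a graph of large minimum degree may have a small cutset, but one can hope that some \emph{subgraph} is highly connected. For $k\le 2$ this hope is fully realized: a $0$-core contains a vertex, a $1$-core contains an edge, and a $2$-core contains a cycle, and these are $0$-, $1$- and $2$-connected. At $k=3$ it already fails; there are $3$-cores with no $3$-connected subgraph. More generally, for every $s\ge 2$ there is a $2s$-regular graph with no $(s+1)$-connected subgraph (Example~\ref{ex:first} below).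 Taking $s=\lceil k/2\rceil$, we see that for $k\ge3$ a $k$-core cannot be guaranteed to contain anything better than a $\lceil k/2\rceil$-connected subgraph. The following conjecture, posed in \cite{kcores}, says that this much is always present.

\begin{conjecture}
For $k\ge 3$, every $k$-core contains a $\lceil k/2\rceil$-connected subgraph.
\end{conjecture}

\begin{theorem}\label{thm:main}
Let $k\ge 3$. The statement ``every $k$-core contains a $\lceil k/2\rceil$-connected subgraph'' is true for $k\in\{3,4,5,6,8\}$ and false for every other $k\ge 3$, that is, for $k=7$ and for all $k\ge 9$.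
\end{theorem}

It is convenient to fix the connectivity and ask for the degree. Let $D(c)$ be the least $d$ such that every graph of minimum degree at least $d$ has a $c$-connected subgraph; clearly $D(2)=2$, and that $D(c)$ is finite for $c\ge3$ is part of Theorem~\ref{thm:strong} below. In the other direction, let $\kappa(k)$ be the largest $l$ such that every $k$-core has an $l$-connected subgraph; $\kappa(k)\le k$, since $K_{k+1}$ has only $k+1$ vertices. The two are linked by
\begin{equation}\label{eq:link}
D(c)\le k\iff \kappa(k)\ge c .
\end{equation}
The conjecture for $k=2c-1$ says that $D(c)\le 2c-1$, and this implies it for $k=2c$. So the whole conjecture says that $D(c)\le 2c-1$ for all $c\ge2$. For $c=2$ this is clear. For $c\ge3$ the $2(c-1)$-regular examples above give $D(c)\ge 2c-1$, so the conjecture claims equality. The truth is different.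

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[\textup{(i)}] $D(c)=3c-4$ for $c=2,3,4,5$.
\item[\textup{(ii)}] For every $c\ge 3$ there is a graph of minimum degree at least $\lfloor\frac52(c-1)\rfloor-1$ with no $c$-connected subgraph.
\item[\textup{(iii)}] $D(c)\le\lceil\frac{19}6(c-1)\rceil$ for every $c\ge 3$.
\end{enumerate}
Consequently,
\[
\frac6{19}\le\liminf_{k\to\infty}\frac{\kappa(k)}k\le\limsup_{k\to\infty}\frac{\kappa(k)}k\le\frac25 .
\]
\end{theorem}

Part (iii) rests on a theorem of Bernshteyn and Kostochka \cite{BK}; everything else, including Theorem~\ref{thm:main}, is proved here from scratch.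

\begin{remark}\label{rem:small}
The set $\{3,4,5,6,8\}$ looks irregular, but it has a simple explanation: $\kappa(k)=\lfloor (k+4)/3\rfloor$ for $2\le k\le 12$. Indeed, part (i) says $D(2),D(3),D(4),D(5)=2,5,8,11$, and Proposition~\ref{prop:small} below gives $D(6)\ge 13$; now use \eqref{eq:link}. So for $3\le k\le12$ the statement of the conjecture holds exactly when $\lfloor (k+4)/3\rfloor\ge\lceil k/2\rceil$. The left side grows with slope $\frac13$ and the right side with slope $\frac12$; the left side falls behind at $k=7$, catches up once at $k=8$, and is behind again for $9\le k\le12$. For $k\ge13$ the failure follows from Proposition~\ref{prop:general}.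
\end{remark}

The counterexamples are assembled from small dense pieces along separators. Section~\ref{sec:paste} contains the basic operations and the $2s$-regular examples. Section~\ref{sec:general} adds the idea that goes beyond degree $2s$; it settles all $k\ge 13$, and also $k=9$ and $k=11$. Section~\ref{sec:game} gives a more economical procedure for small connectivity, which is needed for $k=7,10,12$. Section~\ref{sec:upper} proves the positive cases by counting edges, and Section~\ref{sec:proofs} puts everything together.

\section{Pasting thin graphs}\label{sec:paste}

Throughout, $s\ge1$ is an integer and $c=s+1$. We call a graph \emph{thin} if it has no $(s+1)$-connected subgraph; $s$ will always be clear. Subgraphs of thin graphs are thin. We write $K\vee H$ for the join of two graphs, $\overline K_m$ for the edgeless graph on $m$ vertices, $M[U]$ for the subgraph of $M$ induced by $U$, and $d_M(u)$ for the degree of $u$ in $M$.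

\subsection{Two operations}

The first lemma says that thinness is preserved by pasting along at most $s$ vertices.

\begin{lemma}\label{lem:paste}
Let $V(G)=A\cup B$ with no edges between $A\setminus B$ and $B\setminus A$, and $|A\cap B|\le s$. If $G[A]$ and $G[B]$ are thin, so is $G$.
\end{lemma}

\begin{proof}
Let $H\subseteq G$ be $(s+1)$-connected. If $H$ met both $A\setminus B$ and $B\setminus A$, then deleting the at most $s$ vertices of $V(H)\cap A\cap B$ would disconnect $H$. So $H\subseteq G[A]$ or $H\subseteq G[B]$, which is impossible as both are thin.
\end{proof}

The second lemma supplies thin pieces to start from.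

\begin{lemma}\label{lem:join}
An $(s+1)$-connected graph has minimum degree at least $s+1$. Hence, if $0\le q\le s$ and every vertex of the graph $F$ has degree at most $s-q$ in $F$, then $K_q\vee F$ is thin.
\end{lemma}

\begin{proof}
An $(s+1)$-connected graph has at least $s+2$ vertices. If a vertex $v$ had at most $s$ neighbors, deleting them would separate $v$ from at least one remaining vertex. For the second statement, each vertex of $F$ has degree at most $(s-q)+q=s$ in $K_q\vee F$, so it lies in no $(s+1)$-connected subgraph. The other vertices number $q\le s$, too few for such a subgraph.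
\end{proof}

The bound $s$ in Lemma~\ref{lem:paste} cannot be relaxed. The graph $K_{s+1,s+1}$ is $(s+1)$-connected; splitting one side into two nonempty parts writes it as a union of $K_{s+1,a}$ and $K_{s+1,b}$ with $a,b\le s$, which overlap in $s+1$ vertices. Both are thin: by the first sentence of Lemma~\ref{lem:join}, the $s+1$ vertices of degree $a$ (or $b$) lie in no $(s+1)$-connected subgraph, and the remaining vertices are independent.

We shall use two operations on a thin graph $M$.

\medskip\noindent\textbf{Gluing.} To glue copies of $M$ along $U'\subseteq V(M)$, take disjoint copies of $M$ and identify, for each $u\in U'$, all copies of $u$; edges inside $U'$ coincide. Each copy is an induced subgraph isomorphic to $M$, and any two copies meet exactly in $U'$. If $|U'|\le s$, the result is thin by repeated use of Lemma~\ref{lem:paste}. When two copies are glued, a vertex $u\in U'$ gets degree $2d_M(u)-d_{M[U']}(u)$, and the other degrees do not change.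

\medskip\noindent\textbf{Attaching.} Let $Y\subseteq V(M)$ with $|Y|=s$, let $1\le q\le s$, and suppose that $M[Y]$ has maximum degree at most $s-q$. Add a new clique $Q=K_q$ and join it completely to $Y$. The sets $V(M)$ and $Y\cup Q$ meet in $Y$, and the new graph induces $K_q\vee M[Y]$ on $Y\cup Q$; so it is thin by Lemmas~\ref{lem:paste} and \ref{lem:join}. Each vertex of $Y$ gains $q$ in degree, and each vertex of $Q$ has degree $(q-1)+s$.

\subsection{The first example: degree $2s$}

\begin{example}\label{ex:first}
Let $s\ge 2$ and $M=K_s\vee\overline K_{s+1}$, and let $U$ be the set of the $s+1$ independent vertices. By Lemma~\ref{lem:join} (with $q=s$), $M$ is thin. The clique vertices have degree $(s-1)+(s+1)=2s$, but the vertices of $U$ have degree only $s$. We repair them by gluing.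

Glue two copies of $M$ along $s$ of the vertices of $U$. Those $s$ vertices now have degree $2s$. The only deficient vertices are the two copies of the last vertex of $U$. Since $2\le s$, we may glue two copies of the new graph along these two vertices, and they too receive degree $2s$. The result is a thin $2s$-regular graph with $6s+2$ vertices: it has no $(s+1)$-connected subgraph. Figure~\ref{fig:ring} shows the case $s=2$, a $4$-regular graph with no $3$-connected subgraph; in particular, it is a $3$-core with no $3$-connected subgraph.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[h/.style={circle,draw,fill=black,inner sep=1.7pt},w/.style={circle,draw,fill=white,inner sep=1.7pt}]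
\node[w] (u) at (0,0) {};
\node[w] (v) at (6,0) {};
\node[h] (a1) at (1.5,1.9) {};
\node[h] (a2) at (1.5,0.8) {};
\node[w] (y1) at (3,1.9) {};
\node[w] (y2) at (3,0.8) {};
\node[h] (b1) at (4.5,1.9) {};
\node[h] (b2) at (4.5,0.8) {};
\node[h] (c1) at (1.5,-0.8) {};
\node[h] (c2) at (1.5,-1.9) {};
\node[w] (z1) at (3,-0.8) {};
\node[w] (z2) at (3,-1.9) {};
\node[h] (d1) at (4.5,-0.8) {};
\node[h] (d2) at (4.5,-1.9) {};
\draw (a1)--(a2) (b1)--(b2) (c1)--(c2) (d1)--(d2);
\draw (a1)--(y1) (a1)--(y2) (a2)--(y1) (a2)--(y2);
\draw (b1)--(y1) (b1)--(y2) (b2)--(y1) (b2)--(y2);
\draw (c1)--(z1) (c1)--(z2) (c2)--(z1) (c2)--(z2);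
\draw (d1)--(z1) (d1)--(z2) (d2)--(z1) (d2)--(z2);
\draw (u)--(a1) (u)--(a2) (u)--(c1) (u)--(c2);
\draw (v)--(b1) (v)--(b2) (v)--(d1) (v)--(d2);
\end{tikzpicture}
\caption{A $4$-regular graph on $14$ vertices with no $3$-connected subgraph. It consists of four copies of $K_2\vee\overline K_3$ (black edge $K_2$, white independent triple). Two copies are glued along a pair of white vertices in the top half, two in the bottom half, and the halves are glued along the leftmost and rightmost vertices.}
\label{fig:ring}
\end{figure}

The pattern is this: keep a set $U$ of \emph{terminals}, the vertices whose degree may still be too small, and repeatedly \emph{retire} $s$ of them by gluing two copies. If $|U|>s$, the others are doubled, so the number of terminals changes from $|U|$ to $2(|U|-s)$. It shrinks exactly when $|U|\le 2s-1$. The following lemma records what this yields; its hypothesis $|U|\le2s-1$ is the target of the constructions in Section~\ref{sec:game}.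

\begin{lemma}[Closing]\label{lem:close}
Let $M$ be thin and let $U\subseteq V(M)$ with $|U|\le 2s-1$. Suppose that every vertex outside $U$ has degree at least $\delta$ and that
\begin{equation}\label{eq:close}
2d_M(u)-d_{M[U]}(u)\ge\delta\qquad\text{for all }u\in U.
\end{equation}
Then there is a thin graph of minimum degree at least $\delta$.
\end{lemma}

\begin{proof}
We use induction on $|U|$. If $|U|\le s$, glue two copies of $M$ along $U$; the vertices of $U$ then have degree at least $\delta$ by \eqref{eq:close}.

Let $|U|>s$. Choose $U'\subset U$ with $|U'|=s$, and glue two copies along $U'$ to get a thin graph $M'$. A vertex $u\in U'$ has degree $2d_M(u)-d_{M[U']}(u)\ge 2d_M(u)-d_{M[U]}(u)\ge\delta$ in $M'$. Let $U''$ be the union of the two copies of $U\setminus U'$. Degrees of these vertices are unchanged. There are no edges between the two copies, so the degrees in $M'[U'']$ are at most those in $M[U]$, and \eqref{eq:close} holds for $(M',U'')$. Since $|U''|=2|U|-2s\le|U|-1$, induction applies.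
\end{proof}

\section{Beyond $2s$: minimum degree $\lfloor 5s/2\rfloor-1$}\label{sec:general}

The conjecture promises an $(s+1)$-connected subgraph from minimum degree $2s+1$ on, so Example~\ref{ex:first} falls one short of a counterexample. Its terminals have $s$ neighbors each, and gluing two copies can at best double this. Gluing three copies would give degree $3s$, which is more than we need, but it would triple the terminals that are left over.

Instead, we glue two copies along $Y\subset U$, $|Y|=s$, and then \emph{attach} a small clique $K_q$ to $Y$. The vertices of $Y$ reach degree $2s+q$. The price is $q$ new terminals, which is bearable if $U$ is not too large. Here is the smallest case with $q\ge 1$.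

\begin{example}[$s=4$, $q=1$: a counterexample for $k=9$]\label{ex:nine}
Let $M=K_4\vee\overline K_6$, with $U$ the six independent vertices. The clique vertices have degree $3+6=9$; the terminals have $4$ neighbors each.

\emph{First step.} Glue two copies along a set $Y$ of four terminals and attach one new vertex to $Y$. The vertices of $Y$ now have degree $4+4+1=9$. The terminals are the $2+2$ left over and the new vertex, five in all; they are independent and have $4$ neighbors each.

\emph{Second step.} Glue two copies of this graph along four of the five terminals and attach one new vertex to these four. They get degree $9$. Now there are $1+1+1=3$ terminals, again independent with $4$ neighbors each.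

\emph{End.} As $3\le s$, we may glue three copies along all terminals, and they get degree $12$.

The result has minimum degree at least $9$ and, being thin for $s=4$, no $5$-connected subgraph. As $\lceil 9/2\rceil=5$, this already refutes the conjecture.
\end{example}

For general $s$, how large can $q$ be? One step replaces $|U|$ terminals by $2(|U|-s)+q$, which is a decrease if and only if $|U|\le 2s-q-1$. On the other hand, starting from $K_s\vee\overline K_\beta$ the clique vertices have degree $s-1+\beta$, which should be at least $2s+q$; so we need $\beta\ge s+q+1$. The two demands are compatible exactly when $2q\le s-2$.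

\begin{proposition}\label{prop:general}
Let $s\ge 2$ and $q\ge 0$ be integers with $2q\le s-2$. There is a graph of minimum degree at least $2s+q$ with no $(s+1)$-connected subgraph. In particular, with $q=\lfloor s/2\rfloor-1$ there is one of minimum degree at least $\lfloor 5s/2\rfloor-1$.
\end{proposition}

\begin{proof}
Put $\delta=2s+q$ and $\beta=s+q+1$. Call a pair $(M,U)$ with $U\subseteq V(M)$ \emph{good} if
\begin{enumerate}
\item[(1)] $M$ is thin, every vertex outside $U$ has degree at least $\delta$, and $|U|\le\beta$;
\item[(2)] every $u\in U$ has at least $s$ neighbors outside $U$;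
\item[(3)] $M[U]$ has maximum degree at most $\max(q-1,0)$.
\end{enumerate}
Condition (3) is there because the attached cliques will themselves become terminals.

\emph{Start.} Let $M=K_s\vee\overline K_\beta$, with $U$ the independent vertices. Then $M$ is thin by Lemma~\ref{lem:join} (with $s$ in the role of $q$), the clique vertices have degree $s-1+\beta=\delta$, and (2), (3) are obvious. So $(M,U)$ is good.

\emph{Step.} Let $(M,U)$ be good with $|U|>s$. We find a good pair with fewer terminals. Choose $Y\subset U$ with $|Y|=s$ and glue two copies of $M$ along $Y$ to obtain a thin graph $M_1$. By (2), each $y\in Y$ has at least $2s$ neighbors in $M_1$, namely $s$ outside $U$ in each copy. If $q\ge 1$, attach $Q=K_q$ to $Y$. This is permitted: $M_1[Y]=M[Y]$ has maximum degree at most $q-1$, and $q-1\le s-q$ because $2q\le s-2$. If $q=0$, put $Q=\emptyset$. Now every $y\in Y$ has degree at least $2s+q=\delta$.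

Let $U_2$ consist of $Q$ and both copies of $U\setminus Y$. An old terminal keeps its at least $s$ neighbors outside the terminal set, and a vertex of $Q$ has the $s$ vertices of $Y$ as neighbors outside $U_2$; so (2) holds. There are no edges between $Q$ and the rest of $U_2$, nor between the two copies of $U\setminus Y$, and within $Q$ the degrees are $q-1$; so (3) holds. Finally, $|U|\le\beta$ gives
\[
|U_2|=2(|U|-s)+q\le|U|+\beta-2s+q=|U|+2q+1-s\le|U|-1 ,
\]
where the last inequality is the hypothesis $2q\le s-2$. So the new pair is good and has fewer terminals.

\emph{End.} After finitely many steps $|U|\le s$. Glue three copies of $M$ along $U$. The result is thin, and by (2) each $u\in U$ has at least $3s\ge\delta$ neighbors. (Here we may use three copies, as no terminals are left over.)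

For the last sentence of the proposition, $q=\lfloor s/2\rfloor-1$ satisfies $q\ge 0$ and $2q\le s-2$, and $2s+q=\lfloor 5s/2\rfloor-1$.
\end{proof}

\section{Small connectivity: a game with cliques}\label{sec:game}

For $s=3,4,5$ Proposition~\ref{prop:general} gives minimum degree $6,9,11$. This settles $k=9$ and $k=11$, but $k=7$, $10$ and $12$ require minimum degree $7,10,12$, so in each case exactly one unit is missing. We gain it by a more economical procedure.

The waste in Section~\ref{sec:general} is the doubling of the leftover terminals at every step. We now avoid gluing until the very end, when Lemma~\ref{lem:close} applies, and until then retire terminals \emph{only by attaching cliques}. Attaching $K_q$ to $s$ terminals removes $s$ terminals and creates $q$, so the number of terminals drops by $s-q\ge0$. The terminals must have rather large degree to begin with, since each receives only $q$ more; so we take the terminals in cliques. A clique $K_r$ that has been attached to $s$ vertices has vertices of degree $s+r-1$, and we let this number $r$, its \emph{type}, accompany the clique even when some of its vertices are later retired.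

\begin{definition}\label{def:state}
Let $\delta$ be a positive integer and $t=\delta-s+1$. A \emph{state} (for $s$ and $\delta$) is a pair $(M,U)$, $U\subseteq V(M)$, such that
\begin{itemize}
\item $M$ is thin and every vertex outside $U$ has degree at least $\delta$;
\item $M[U]$ is a disjoint union of cliques, its components, and each component $C$ has a \emph{type} $r$ with $t-s\le r\le s$ such that $|C|\le r$ and every vertex of $C$ has degree at least $s+r-1$ in $M$.
\end{itemize}
The vertices of $U$ are again called terminals. We record a state by listing its components; $m_r$ stands for a component of size $m$ and type $r$.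
\end{definition}

\begin{lemma}\label{lem:game}
Let $s$, $\delta$ and $t=\delta-s+1$ be as above.
\begin{enumerate}
\item[\textup{(a)}] \textup{(Start.)} If $r_1,\dots,r_p\in[\max(1,t-s),s]$ are integers with $r_1+\dots+r_p\ge\delta$, then there is a state whose components have sizes and types $r_1,\dots,r_p$.
\item[\textup{(b)}] \textup{(Move $q$.)} Let $(M,U)$ be a state and $\max(1,t-s)\le q\le s$. Choose $s$ terminals, at most $s-q+1$ of them from each component, and only from components of type $r\ge t-q$. Then there is a state obtained from the old list by removing these $s$ vertices and adding a component of size $q$ and type $q$.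
\item[\textup{(c)}] \textup{(End.)} If some state has $|U|\le 2s-1$, then there is a thin graph of minimum degree at least $\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take an independent set $Y_0$ of size $s$ and disjoint cliques of sizes $r_1,\dots,r_p$, each joined completely to $Y_0$. The pieces $K_{r_i}\vee\overline K_s$ are thin by Lemma~\ref{lem:join}, since $0\le s-r_i$, and they are pasted along $Y_0$, so the whole graph is thin by Lemma~\ref{lem:paste}. Let $U$ be the union of the cliques. The vertices of $Y_0$ have degree $r_1+\dots+r_p\ge\delta$, and those of the $i$-th clique have degree $(r_i-1)+s$.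

(b) Let $Y$ be the set of chosen vertices. Since $Y$ contains at most $s-q+1$ vertices of each clique, $M[Y]$ has maximum degree at most $s-q$; so we may attach $Q=K_q$ to $Y$, and the new graph is thin. A vertex of $Y$ in a component of type $r\ge t-q$ now has degree at least $(s+r-1)+q\ge s+t-1=\delta$. The vertices of $Q$ have degree $s+q-1$, as type $q$ requires. Replace $U$ by $(U\setminus Y)\cup Q$. The neighbors of $Q$ outside $Q$ are the vertices of $Y$, which are no longer terminals, so $Q$ is a component. What is left of the old components are cliques whose vertices have unchanged degrees; they keep their types.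

(c) Apply Lemma~\ref{lem:close}. For $u$ in a component of type $r$,
\[
2d_M(u)-d_{M[U]}(u)\ge 2(s+r-1)-(r-1)=2s+r-1\ge 2s+(t-s)-1=\delta .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:small}
There are graphs
\begin{enumerate}
\item[\textup{(i)}] of minimum degree at least $7$ with no $4$-connected subgraph;
\item[\textup{(ii)}] of minimum degree at least $10$ with no $5$-connected subgraph;
\item[\textup{(iii)}] of minimum degree at least $12$ with no $6$-connected subgraph.
\end{enumerate}
\end{proposition}

\begin{proof}
In each case we start from a state and play moves until $|U|\le 2s-1$.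

In (i) and (ii) we have $\delta=3s-2$, hence $t=2s-1$ and $t-s=s-1$: the only types are $s$ and $s-1$. By Lemma~\ref{lem:game}(b) the moves are as follows.
\begin{itemize}
\item \emph{Move $q=s$}: take $s$ vertices from $s$ different components, of any type; a component of size and type $s$ is added, and $|U|$ does not change.
\item \emph{Move $q=s-1$}: take $s$ vertices, at most two from each component, all from components of type $s$; a component of size and type $s-1$ is added, and $|U|$ drops by one.
\end{itemize}
The second move makes the profit, but uses up type $s$ and leaves type $s-1$ behind. The first one converts terminals back to type $s$, but it needs many components. The two have to be alternated with some care.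

\medskip
(i) Let $s=3$, $\delta=7$. Start with cliques of sizes $3,2,2$ (sum $7$); we need $|U|\le 5$.
\begin{center}
\begin{tabular}{clll}
move & vertices taken & new state & $|U|$\\ \hline
start & -- & $3_3,\,2_2,\,2_2$ & $7$\\
$q=3$ & one from each component & $2_3,\,1_2,\,1_2,\,3_3$ & $7$\\
$q=3$ & one from $3_3$ and both $1_2$ & $2_3,\,2_3,\,3_3$ & $7$\\
$q=2$ & one from each component & $1_3,\,1_3,\,2_3,\,2_2$ & $6$\\
$q=2$ & one $1_3$ and both vertices of $2_3$ & $1_3,\,2_2,\,2_2$ & $5$
\end{tabular}
\end{center}

\medskip
(ii) Let $s=4$, $\delta=10$. Start with cliques of sizes $4,4,3$ (sum $11\ge10$); we need $|U|\le 7$.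
\begin{center}
\begin{tabular}{clll}
move & vertices taken & new state & $|U|$\\ \hline
start & -- & $4_4,\,4_4,\,3_3$ & $11$\\
$q=3$ & two from each $4_4$ & $2_4,\,2_4,\,3_3,\,3_3$ & $10$\\
$q=4$ & one from each component & $1_4,\,1_4,\,2_3,\,2_3,\,4_4$ & $10$\\
$q=3$ & both $1_4$, two from $4_4$ & $2_4,\,2_3,\,2_3,\,3_3$ & $9$\\
$q=4$ & one from each component & $1_4,\,1_3,\,1_3,\,2_3,\,4_4$ & $9$\\
$q=4$ & one from $4_4$, both $1_3$, one from $2_3$ & $1_4,\,3_4,\,1_3,\,4_4$ & $9$\\
$q=3$ & the $1_4$, one from $3_4$, two from $4_4$ & $2_4,\,2_4,\,1_3,\,3_3$ & $8$\\
$q=4$ & one from each component & $1_4,\,1_4,\,2_3,\,4_4$ & $8$\\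
$q=3$ & both $1_4$, two from $4_4$ & $2_4,\,2_3,\,3_3$ & $7$
\end{tabular}
\end{center}

\medskip
(iii) Let $s=5$, $\delta=12$, so $t=8$ and $t-s=3$. We use only type $4$ and only the move $q=4$: take five vertices, at most $s-q+1=2$ from each component. The type condition $r\ge t-q=4$ is satisfied. A component of size and type $4$ is added, and $|U|$ drops by one. Start with three cliques of size $4$ (sum $12$); we need $|U|\le 9$. Omitting the type, and writing over each arrow how many vertices are taken from the components in the listed order, we have
\[
4,4,4\ \xrightarrow{(2,2,1)}\ 2,2,3,4\ \xrightarrow{(1,1,1,2)}\ 1,1,2,2,4\ \xrightarrow{(1,1,1,1,1)}\ 1,1,3,4 ,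
\]
and the last state has $|U|=9$.

In all three cases Lemma~\ref{lem:game}(c) completes the proof.
\end{proof}

\section{Upper bounds by counting edges}\label{sec:upper}

We turn to the positive results: for $s=2,3,4$, minimum degree $3s-1$ forces an $(s+1)$-connected subgraph. A thin graph with at least $s+2$ vertices has a separator of size at most $s$, and one would like to use induction on the two sides. But minimum degree does not survive the passage to a side, because the vertices of the separator lose neighbors. The number of edges behaves better, so we bound the number of edges of thin graphs from above.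

Minimum degree $3s-1$ gives at least $\frac{3s-1}2n$ edges. We therefore aim at the bound
\[
f_s(n)=\frac{3s-1}2(n-s)
\]
for thin graphs on $n$ vertices. The shift by $s$ makes it additive over separations of order $s$: if $A\cup B$ has $n$ elements and $|A\cap B|=s$, then $(|A|-s)+(|B|-s)=n-s$.

\begin{lemma}\label{lem:sep}
Let $G$ be thin with $n\ge s+2$ vertices. Then $V(G)=A\cup B$ with $|A\cap B|=s$, no edges between $A\setminus B$ and $B\setminus A$, and $1\le x\le y$, where $x=|A\setminus B|$, $y=|B\setminus A|$ and $x+y=n-s$. Moreover,
\begin{align}
e(G)&\le e(G[A])+e(G[B]),\label{eq:add}\\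
e(G)&\le xs+\tbinom x2+e(G[B]).\label{eq:crude}
\end{align}
\end{lemma}

\begin{proof}
As $G$ has at least $s+2$ vertices and is not $(s+1)$-connected, there is a set $S$ with $|S|\le s$ such that $G-S$ is disconnected. Divide $G-S$ into two nonempty sides with no edges between them. While $|S|<s$, there are at least $3$ vertices outside $S$, so one side has at least two vertices, and we may move one of them into $S$. In the end $|S|=s$; let $A$ and $B$ be the union of $S$ with the smaller and the larger side. Every edge lies in $G[A]$ or in $G[B]$, which gives \eqref{eq:add}. The edges not in $G[B]$ either lie inside $A\setminus B$ or join it to $S$; this gives \eqref{eq:crude}.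
\end{proof}

For small $n$ the bound $f_s(n)$ is false: $K_{s+1}$ is thin and has $\frac{s+1}2s$ edges, more than $f_s(s+1)=\frac{3s-1}2$ when $s\ge2$, because $s^2-2s+1>0$. So induction through \eqref{eq:add} works only if both sides are large. For a small side we use \eqref{eq:crude}, and the point is that for $x\ge1$
\begin{equation}\label{eq:smallside}
xs+\binom x2\le\frac{3s-1}2\,x\iff x\le s ,
\end{equation}
since, after division by $x$, this reads $s+\frac{x-1}2\le\frac{3s-1}2$. What remains is a short list of cases in which both $x$ and $n-x$ are small.

Let $h_s(n)$ be the maximum number of edges of a thin graph on $n$ vertices.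

\begin{proposition}\label{prop:edges}
Let $(s,n_0)$ be one of $(2,4)$, $(3,6)$, $(4,9)$. Then $h_s(n)\le f_s(n)$ for all $n\ge n_0$.
\end{proposition}

\begin{proof}
We use induction on $n\ge n_0$. Let $G$ be thin on $n$ vertices and take $A,B,x,y$ as in Lemma~\ref{lem:sep}, which applies because $n_0\ge s+2$; note $|A|=x+s<n$ and $|B|=n-x<n$.

\emph{Case 1: $x\ge n_0-s$.} Then $|B|\ge|A|\ge n_0$, and \eqref{eq:add} with the induction hypothesis gives $e(G)\le f_s(|A|)+f_s(|B|)=\frac{3s-1}2(x+y)=f_s(n)$.

\emph{Case 2: $x<n_0-s$ and $n-x\ge n_0$.} For $s=2,3,4$ the first condition means $x\le1,2,4$, respectively, so $x\le s$. By \eqref{eq:crude}, the induction hypothesis and \eqref{eq:smallside}, $e(G)\le\frac{3s-1}2x+f_s(n-x)=f_s(n)$.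

\emph{Case 3: $x<n_0-s$ and $n-x<n_0$.} Since also $n\ge n_0$ and $n=x+y+s\ge 2x+s$, we have $\max(n_0,2x+s)\le n\le n_0+x-1$, and only the following pairs occur.
\begin{align*}
s=2:&\quad (n,x)=(4,1);\\
s=3:&\quad (n,x)=(6,1),(7,2);\\
s=4:&\quad (n,x)=(9,1),(9,2),(10,2),(10,3),(11,3),(12,4).
\end{align*}
In each case \eqref{eq:crude} gives $e(G)\le xs+\binom x2+h_s(n-x)$. We need bounds on $h_s$ below $n_0$. The complete graph $K_{s+2}$ is $(s+1)$-connected, so $h_s(s+2)\le\binom{s+2}2-1$; that is,
\[
h_3(5)\le 9,\qquad h_4(6)\le14 .
\]
Moreover, Lemma~\ref{lem:sep} and \eqref{eq:crude} give $h_4(7)\le4+14=18$ (here $x=1$, since $2x\le n-s=3$), and, with $x=1$ or $x=2$, $h_4(8)\le\max(4+18,\,9+14)=23$.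

For $s=2$, $(n,x)=(4,1)$: $e(G)\le2+h_2(3)\le2+3=5=f_2(4)$.

For $s=3$, where $f_3(n)=4(n-3)$: the pair $(6,1)$ gives $3+9=12=f_3(6)$, and $(7,2)$ gives $7+9=16=f_3(7)$.

For $s=4$, where $f_4(n)=\frac{11}2(n-4)$:
\begin{center}
\begin{tabular}{cccc}
$(n,x)$ & $4x+\binom x2$ & plus bound for $h_4(n-x)$ & $f_4(n)$\\ \hline
$(9,1)$ & $4$ & $4+23=27$ & $27.5$\\
$(9,2)$ & $9$ & $9+18=27$ & $27.5$\\
$(10,2)$ & $9$ & $9+23=32$ & $33$\\
$(10,3)$ & $15$ & $15+18=33$ & $33$\\
$(11,3)$ & $15$ & $15+23=38$ & $38.5$\\
$(12,4)$ & $22$ & $22+23=45$ & $44$
\end{tabular}
\end{center}
Only the last pair exceeds the bound, by one, and we must exclude $e(G)=45$ there. If $e(G)=45$, then equality holds throughout: $A\setminus B$ is a $K_4$ joined completely to $A\cap B$, and $e(G[B])=23$. Now $G[B]$ has $8$ vertices and misses only $28-23=5$ pairs, whereas the $4$-element set $A\cap B$ contains $6$ pairs. So two vertices of $A\cap B$ are adjacent, and together with $A\setminus B$ they span a $K_6$, which is $5$-connected. This contradicts the thinness of $G$. Hence $e(G)\le44=f_4(12)$.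
\end{proof}

\begin{corollary}\label{cor:upper}
For $s=2,3,4$, every graph of minimum degree at least $3s-1$ has an $(s+1)$-connected subgraph.
\end{corollary}

\begin{proof}
Such a graph has $n\ge3s$ vertices, that is, at least $6,9,12$, so $n\ge n_0$ in Proposition~\ref{prop:edges}. It has at least $\frac{3s-1}2n>f_s(n)$ edges, so it is not thin.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $c=\lceil k/2\rceil$ and $s=c-1$.

\emph{True cases.} If $k=3,4$, then $c=2$, and minimum degree at least $2$ forces a cycle, which is $2$-connected. If $k=5,6$, then $s=2$ and $k\ge5=3s-1$. If $k=8$, then $s=3$ and $k=8=3s-1$. For $k=5,6,8$ apply Corollary~\ref{cor:upper}.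

\emph{False cases.} A graph of minimum degree at least $d\ge k$ is a $k$-core. So it suffices to have a graph of minimum degree at least $k$ with no $c$-connected subgraph.
\begin{itemize}
\item $k=7$: $c=4$, and Proposition~\ref{prop:small}(i) gives minimum degree at least $7$.
\item $k=9,10$: $c=5$, and Proposition~\ref{prop:small}(ii) gives minimum degree at least $10$.
\item $k=11,12$: $c=6$, and Proposition~\ref{prop:small}(iii) gives minimum degree at least $12$.
\item $k\ge13$: $s\ge6$, so Proposition~\ref{prop:general} with $q=2$ gives a graph with no $c$-connected subgraph and minimum degree at least $2s+2=2c\ge k$.\qedhere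
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(i) Upper bounds: for $c=2$ a graph of minimum degree at least $2$ contains a cycle, and for $c=3,4,5$ we have $3c-4=3s-1$ with $s=c-1$ and use Corollary~\ref{cor:upper}. Lower bounds: we need a graph of minimum degree at least $3c-5$, that is, $1,4,7,10$, with no $c$-connected subgraph. For $c=2$ take $K_2$; for $c=3$ take the graph of Figure~\ref{fig:ring}; for $c=4,5$ use Proposition~\ref{prop:small}(i) and (ii).

(ii) This is Proposition~\ref{prop:general} with $s=c-1\ge2$.

(iii) Bernshteyn and Kostochka \cite{BK} proved that, for $s\ge2$ and $n\ge\frac52s$, every $n$-vertex graph with at least $\frac{19}{12}s(n-s)$ edges has an $(s+1)$-connected subgraph. Let $s=c-1$ and let $G$ be a graph on $n$ vertices with $\delta(G)\ge\frac{19}6s$. Then $n>\delta(G)\ge\frac{19}6s>\frac52s$ and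
\[
e(G)\ge\tfrac{19}{12}sn>\tfrac{19}{12}s(n-s),
\]
so $G$ has an $(s+1)$-connected subgraph. Hence $D(s+1)\le\lceil\frac{19}6s\rceil$.

\emph{Asymptotics.} Let $k\ge7$ and $s=\lfloor 6k/19\rfloor$, so that $s\ge2$ and $\frac{19}6s\le k$. As $k$ is an integer, (iii) gives $D(s+1)\le k$. By \eqref{eq:link}, $\kappa(k)\ge s+1>\frac6{19}k$, which proves the lower bound. For the upper bound, let $s\ge2$ be least with $\lfloor\frac52s\rfloor-1\ge k$. By (ii) some $k$-core has no $(s+1)$-connected subgraph, so $\kappa(k)\le s$. The condition on $s$ is equivalent to $s\ge\frac25(k+1)$, so $\kappa(k)\le s=\frac25k+O(1)$.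
\end{proof}

We do not determine $D(c)$ for $c\ge6$. For $c=6$ the results above give $13\le D(6)\le16$, by Proposition~\ref{prop:small}(iii) and $\lceil\frac{95}6\rceil=16$.

\begin{thebibliography}{9}

\bibitem{BK}
A.~Bernshteyn and A.~Kostochka,
\emph{On the number of edges in a graph with no $(k+1)$-connected subgraphs},
Discrete Math. \textbf{339} (2016), 682--688.

\bibitem{kcores}
\emph{The $k$-Cores of a Graph},
\url{https://scholarworks.wmich.edu/cgi/viewcontent.cgi?referer=&httpsredir=1&article=1507&context=dissertations}.

\end{thebibliography}

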